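\title{Face numbers of Cohen--Macaulay flag complexes}

\begin{abstract}
We prove a conjecture of Kalai: the $f$-vector of a Cohen--Macaulay flag complex is the $f$-vector of a Cohen--Macaulay balanced complex. The balanced complex can be taken shellable. The proof carries out the Zykov--Frohmader symmetrization argument in the Artinian reduction of the Stanley--Reisner ring. We define recursively a class $\mathcal G_d$ of graded algebras that is closed under quotients and contains these reductions, and we show that the Hilbert functions of the nonzero algebras in $\mathcal G_d$ are exactly the $f$-vectors of $d$-colorable complexes. The converse of the conjecture holds in dimension $d-1$ if and only if $d\le 2$.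
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is a fixed field and a \emph{complex} is a finite simplicial complex: a nonempty family $\Delta$ of finite sets, its \emph{faces}, that is finite and closed under taking subsets. The \emph{vertices} of $\Delta$ are the $v$ with $\{v\}\in\Delta$, a \emph{non-face} is a set of vertices that is not a face, and two vertices are \emph{adjacent} if they form a face. A face $F$ has dimension $|F|-1$, and $\dim\Delta$ is the largest dimension of a face; thus $\dim\{\emptyset\}=-1$. The \emph{link} of a face $F$ is $\operatorname{lk}F=\{G\in\Delta: G\cap F=\emptyset,\ G\cup F\in\Delta\}$. If $\dim\Delta=d-1$, the \emph{$f$-vector} is $f(\Delta)=(f_{-1},f_0,\dots,f_{d-1})$, where $f_i$ is the number of $i$-dimensional faces. We consider the following properties of a $(d-1)$-dimensional complex $\Delta$.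
\begin{itemize}
\item $\Delta$ is \emph{flag} if every minimal non-face has two elements. Equivalently, every set of pairwise adjacent vertices is a face.
\item $\Delta$ is \emph{$r$-colorable} if its vertices can be colored with $r$ colors so that adjacent vertices, and hence the vertices of each face, get different colors. It is \emph{balanced} if it is $d$-colorable.
\item $\Delta$ is \emph{Cohen--Macaulay} (CM) over $K$ if $\widetilde H_i(\operatorname{lk}F;K)=0$ for all $F\in\Delta$ and all $i<\dim\operatorname{lk}F$.
\end{itemize}

A flag complex of dimension $d-1$ is the complex of cliques of a graph whose largest clique has $d$ vertices, and its $f$-vector counts cliques by size. The simplest reason for a graph to have no clique on $d+1$ vertices is that it is $d$-colorable, so one may guess that flag complexes produce no face numbers that balanced complexes cannot produce. This is the Eckhoff--Kalai conjecture, proved by Frohmader: the $f$-vector of a flag complex is the $f$-vector of a balanced complex. Kalai conjectured the same statement inside the class of CM complexes; we take the problem from \cite{SF}.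
\begin{quote}
\emph{The $f$-vector of a CM flag complex is the $f$-vector of a CM balanced complex.}
\end{quote}

In dimension $1$ a complex is a graph. It is flag if it has no triangle, balanced if it is bipartite, and CM if it is connected (the only condition with content is $\widetilde H_0(\Delta;K)=0$, together with the absence of isolated vertices that this implies). The pentagon is flag and CM but not balanced; its $f$-vector $(1,5,5)$ is also that of a $4$-cycle with a pendant edge, which is connected and bipartite. Frohmader's theorem alone does not settle the question, because it says nothing about the topology of the balanced complex: the $f$-vector $(1,5,4)$ of the path on five vertices is also the $f$-vector of a $4$-cycle together with an isolated vertex, which is balanced and not CM.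

The conjecture is true in the following form.

\begin{theorem}\label{thm:main}
Let $\Delta$ be a $(d-1)$-dimensional flag complex that is CM over $K$. Then there is a $(d-1)$-dimensional balanced complex $\Delta'$ that is shellable, hence CM over every field, with $f(\Delta')=f(\Delta)$.
\end{theorem}

The proof has three parts. In Section~\ref{sec:reduction} we reduce the theorem to showing that the $h$-vector of $\Delta$ is the $f$-vector of a $d$-colorable complex, and we recall that this $h$-vector is the Hilbert function of the Artinian reduction $K[\Delta]/\Theta$ of the Stanley--Reisner ring. In Sections~\ref{sec:idea} and~\ref{sec:class} we translate the Zykov--Frohmader symmetrization argument into the language of graded algebras, first for graphs, and we isolate a class $\mathcal G_d$ of algebras in which the argument can be run by induction. In Sections~\ref{sec:shadows} and~\ref{sec:hilbert} we bound Hilbert functions in $\mathcal G_d$ with the theorem of Frankl, F\"uredi and Kalai on shadows of colored families. Section~\ref{sec:classification} gives six equivalent descriptions of these Hilbert functions (Theorem~\ref{thm:classification}), and Section~\ref{sec:converse}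 determines the dimensions in which the converse of the conjecture holds (Theorem~\ref{thm:converse}).

\section{From $f$-vectors to $h$-vectors}\label{sec:reduction}

Let $\Delta$ be a $(d-1)$-dimensional complex with vertex set $V$. Its \emph{$h$-vector} $h(\Delta)=(h_0,\dots,h_d)$ is defined by
\begin{equation}\label{eq:h}
\sum_{i=0}^d h_it^i=\sum_{i=0}^d f_{i-1}t^i(1-t)^{d-i}.
\end{equation}
Dividing by $(1-t)^d$ turns the right side into the polynomial $\sum_i f_{i-1}s^i$ in $s=t/(1-t)$, so for fixed $d$ the vectors $f$ and $h$ determine each other. We have $h_0=1$ and $h_1=f_0-d$, and a graph with $n$ vertices and $m\ge1$ edges has $h=(1,\,n-2,\,m-n+1)$. For CM complexes the $h$-vector counts something, in two ways.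

\subsection*{Stanley--Reisner rings}
The \emph{Stanley--Reisner ring} is $K[\Delta]=K[x_v:v\in V]/I_\Delta$, where $I_\Delta$ is generated by the monomials $\prod_{v\in N}x_v$ with $N$ a minimal non-face. So $\Delta$ is flag if and only if $I_\Delta$ is generated by the products $x_ux_v$ of nonadjacent vertices $u\ne v$. For $W\subseteq V$, setting $x_u=0$ for all $u\notin W$ gives the Stanley--Reisner ring of the \emph{induced subcomplex} $\Delta_W=\{F\in\Delta:F\subseteq W\}$. The monomials whose support is a face form a basis of $K[\Delta]$; hence its Hilbert series is $\sum_if_{i-1}t^i/(1-t)^i=\sum_i h_it^i/(1-t)^d$, and its Krull dimension is $d$. A \emph{linear system of parameters} (l.s.o.p.) is a sequence $\Theta=(\theta_1,\dots,\theta_d)$ of $d$ linear forms such that $K[\Delta]/\Theta$ is finite-dimensional over $K$; one exists if $K$ is infinite.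

In a Cohen--Macaulay graded ring of Krull dimension $d$, such as a polynomial ring in $d$ variables, any $d$ forms of positive degree with finite-dimensional quotient form a regular sequence, and factoring out a non-zero-divisor of degree $e$ multiplies the Hilbert series by $1-t^e$. We use the following result of Reisner and Stanley.

\begin{theorem}[Reisner; Stanley]\label{thm:RS}
The complex $\Delta$ is CM over $K$ if and only if $K[\Delta]$ is a Cohen--Macaulay ring. In that case $\dim_K(K[\Delta]/\Theta)_i=h_i(\Delta)$ for every l.s.o.p.\ $\Theta$ and all $i$, where $h_i(\Delta)=0$ for $i>d$.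
\end{theorem}

If $L\supseteq K$ is a field extension, then $\widetilde H_i(\,\cdot\,;L)=\widetilde H_i(\,\cdot\,;K)\otimes_KL$, so $\Delta$ is CM over $K$ if and only if it is CM over $L$. In statements about face numbers we may therefore take $K$ infinite.

\subsection*{Shellings}
Suppose that all facets (maximal faces) of $\Delta$ have $d$ elements. A \emph{shelling} is an ordering $F_1,\dots,F_m$ of the facets such that, for each $j$, the subsets of $F_j$ that lie in no earlier facet are exactly the sets $E$ with $\rho_j\subseteq E\subseteq F_j$, for some face $\rho_j$ called the \emph{restriction} of $F_j$. Shellable complexes are CM over every field. The intervals $[\rho_j,F_j]$ partition $\Delta$, and an interval with $|\rho_j|=r$ contributes $\sum_i\binom{d-r}{i}t^{r+i}(1-t)^{d-r-i}=t^r$ to the right side of \eqref{eq:h}. So $h_i$ is the number of facets whose restriction has $i$ elements.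

The next construction (cf.\ Bj\"orner--Frankl--Stanley) prescribes the restrictions. A $d$-colorable complex $\Gamma$ may have dimension less than $d-1$; we always write its $f$-vector as $(f_{-1},\dots,f_{d-1})$, with trailing zeros if necessary.

\begin{lemma}\label{lem:lift}
If $\Gamma$ is a $d$-colorable complex, there is a $(d-1)$-dimensional balanced shellable complex $\Delta'$ with $h_i(\Delta')=f_{i-1}(\Gamma)$ for $0\le i\le d$.
\end{lemma}

\begin{proof}
Fix a coloring of $\Gamma$ with colors $1,\dots,d$, and take new vertices $y_1,\dots,y_d$, with $y_i$ of color $i$. Complete each face $F\in\Gamma$ to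
\[
\widehat F=F\cup\{y_i:\text{no vertex of $F$ has color $i$}\},
\]
and let $\Delta'$ be the complex with facets $\widehat F$, $F\in\Gamma$. Each $\widehat F$ has one vertex of each color, so $\Delta'$ is balanced and all its facets have $d$ elements. Order the facets so that $|F|$ is nondecreasing. We claim that $E\subseteq\widehat F$ lies in an earlier facet if and only if $F\not\subseteq E$. If $F\subseteq E\subseteq\widehat{F'}$, then $F\subseteq F'$, because $F$ contains no $y_i$; so $F'=F$ or $|F'|>|F|$, and $\widehat{F'}$ is not earlier than $\widehat F$. If $g\in F\setminus E$, then $E\subseteq\widehat F\setminus\{g\}\subseteq\widehat{F\setminus\{g\}}$, and this facet is earlier. Thus the order is a shelling in which $\widehat F$ has restriction $F$.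
\end{proof}

To prove Theorem~\ref{thm:main} it now suffices to show that the Hilbert function of $K[\Delta]/\Theta$ is the $f$-vector of a $d$-colorable complex. No topological condition on that complex is needed.

\section{Symmetrization for graphs}\label{sec:idea}

Let $G$ be a triangle-free graph with $n$ vertices and $m$ edges. Choose a vertex $x$ of largest degree $b$, and let $w_1,\dots,w_s$ be the vertices not adjacent to $x$, including $x$ itself; so $n=b+s$. No edge joins two neighbors of $x$, so every edge contains some $w_j$. Let $c_j$ be the number of edges that contain $w_j$ and none of $w_1,\dots,w_{j-1}$. Then $m=\sum_jc_j$, and $c_j\le\deg w_j\le b$. Erase all edges and join each $w_j$ to $c_j$ of the $b$ former neighbors of $x$. The result is a bipartite graph with $n$ vertices and $m$ edges. This is symmetrization in dimension $1$: every non-neighbor of $x$ is made to look like a part of $x$.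

We want the same argument for $h$-vectors. It deletes the vertices $w_1,w_2,\dots$ one at a time, and deletion does not preserve the CM property (delete an inner vertex of a path), so the $h$-vectors of the intermediate complexes carry no useful meaning. The remedy is to pass to an algebra before deleting anything.

An \emph{algebra} will mean a commutative graded $K$-algebra $R=\bigoplus_{i\ge0}R_i$ generated by $R_1$, with $\dim_KR_1<\infty$, and with $R_0=K$ or $R=0$. Quotients are taken by homogeneous ideals. For a graded vector space $M$ put $H_i(M)=\dim_KM_i$. For $x\in R$ let $(0:_Rx)$ be its annihilator; if $x\in R_1$, multiplication by $x$ gives $H_i(xR)=H_{i-1}(R/(0:_Rx))$.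

In $R=K[G]/(x_v^2:v\in V)$, which has the faces of $G$ as a basis, the degree of $v$ is $H_2(x_vR)$, the vertices $w_j$ correspond to the variables that annihilate the variable of $x$, and deleting a vertex means factoring out its variable. These notions make sense in any algebra, and so does the count of faces by the first $w_j$ that they contain.

\begin{lemma}\label{lem:decomp}
Let $R$ be an algebra and $w_1,\dots,w_s\in R_1$. Put $Q_j=R/(w_1,\dots,w_{j-1})$ for $1\le j\le s+1$, and let $B=Q_{s+1}$ and $C_j=Q_j/(0:_{Q_j}w_j)$ for $1\le j\le s$. Then for all $i\ge1$
\begin{equation}\label{eq:decomp}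
H_i(R)=H_i(B)+\sum_{j=1}^sH_{i-1}(C_j).
\end{equation}
\end{lemma}

\begin{proof}
The sequence $0\to w_jQ_j\to Q_j\to Q_{j+1}\to0$ is exact and $H_i(w_jQ_j)=H_{i-1}(C_j)$. So $H_i(Q_j)=H_i(Q_{j+1})+H_{i-1}(C_j)$; sum over $j$ and use $Q_1=R$.
\end{proof}

\begin{example}[the pentagon]\label{ex:pentagon}
Let $\Delta$ be the cycle with edges $12,23,34,45,15$, so that $I_\Delta=(x_1x_3,x_1x_4,x_2x_4,x_2x_5,x_3x_5)$. Take $\theta_1=x_1+x_3+x_5$, $\theta_2=x_2+x_4+x_5$ and $R=K[\Delta]/(\theta_1,\theta_2)$. Put $e=x_1x_2$. The relations $x_2\theta_1=x_3\theta_2=x_4\theta_1=x_1\theta_2=0$ give, in turn, $x_2x_3=-e$, $x_3x_4=e$, $x_4x_5=-e$, $x_1x_5=-e$. The relations $x_1\theta_1=x_4\theta_2=x_5\theta_1=0$ give $x_1^2=x_4^2=x_5^2=e$, and $x_2\theta_2=x_3\theta_1=0$ give $x_2^2=x_3^2=0$. So $R_2=Ke$. The elements $x_3,x_4,x_5$ span $R_1$ and annihilate $x_1x_2$, so $R_3=0$. Hence $\theta_1,\theta_2$ is an l.s.o.p., Theorem~\ref{thm:RS} gives the Hilbert function $h(\Delta)=(1,3,1)$, and $e\ne0$.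

Every variable has ``degree'' $H_2(x_vR)=1$. Take $x=x_5$. The variables that annihilate it are $w_1=x_2$ and $w_2=x_3$, and
\[
B=K[x_1,x_4,x_5]/(x_1x_4,\ x_1+x_5,\ x_4+x_5)\cong K[x_5]/(x_5^2)
\]
has Hilbert function $(1,1,0)$. The ideal $x_2R$ has dimension $1$ in degrees $1$ and $2$, so $C_1$ has Hilbert function $(1,1)$ and $Q_2$ has $(1,2,0)$; then $C_2$ has $(1,0)$. Formula \eqref{eq:decomp} reads $3=1+(1+1)$ and $1=0+(1+0)$. Imitating the construction above, let $\Gamma$ have $H_1(B)=1$ vertex $a$ of color $1$ and vertices $z_1,z_2$ of color $2$, with $z_j$ joined to $H_1(C_j)$ vertices of color $1$. Then $f(\Gamma)=(1,3,1)$, and Lemma~\ref{lem:lift} gives the facets $y_1y_2$, $ay_2$, $az_1$, $y_1z_1$, $y_1z_2$: a $4$-cycle with a pendant edge.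
\end{example}

One feature differs from the argument for $f$-vectors. There $x$ was among the $w_j$, since $x^2=0$, and $B$ was the algebra of the link of $x$. Here $x_5^2\ne0$, and factoring out the $w_j$ leaves the star of the vertex $5$. One parameter is then spent to eliminate $x_5$, and $B\cong K[x_1,x_4]/(x_1x_4,\,x_1-x_4)$ is again governed by the link: it is the Stanley--Reisner ring of $\operatorname{lk}5$ modulo one parameter.

The construction of $\Gamma$ used two facts: $H_2(B)=0$, so that no edge is needed inside color $1$, and $H_1(C_j)\le H_1(B)$, so that $z_j$ finds enough neighbors. In higher dimension $B$ and the $C_j$ must be replaced by $(d-1)$-colorable complexes, by induction. The algebra $C_j$ is obtained from $R$ by factoring out $w_1,\dots,w_{j-1}$ and a whole annihilator, and we have no description of it as a Stanley--Reisner ring modulo parameters. The induction therefore needs a class of algebras that is closed under quotients.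

\section{The class $\mathcal G_d$}\label{sec:class}

\begin{definition}\label{def:G}
Let $\mathcal G_0$ be the class of algebras with $R_1=0$, that is, $R=K$ or $R=0$. For $d\ge1$, an algebra $R$ belongs to $\mathcal G_d$ if there is a finite set $X\subset R_1$ spanning $R_1$ such that
\[
R\big/\bigl(X\cap(0:_Rx)\bigr)\in\mathcal G_{d-1}\qquad\text{for every }x\in X,
\]
where $(Y)$ is the ideal generated by $Y$. We call such an $X$ a \emph{vertex set} for $R$.
\end{definition}

Taking $X=\emptyset$ shows $\mathcal G_0\subseteq\mathcal G_d$. The class $\mathcal G_1$ consists of the algebras with $R_2=0$: the condition says that $X\cap(0:_Rx)$ spans $R_1$ for each $x\in X$, which forces $R_2=0$, and which holds for every spanning $X$ when $R_2=0$.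

\begin{remark}
It matters that only the elements of $X$ in the annihilator are factored out. The weaker condition $R/(0:_Rx)\in\mathcal G_1$ for all $x\in X$ only says $R_3=0$. It holds for $K[x,y]/(x,y)^3$, whose Hilbert function $(1,2,3)$ is not the $f$-vector of any complex.
\end{remark}

\begin{lemma}\label{lem:quot}
\begin{enumerate}
\item[(i)] $\mathcal G_d$ is closed under quotients.
\item[(ii)] Let $d\ge1$, let $R\in\mathcal G_d$ have vertex set $X$, let $R'$ be a quotient of $R$, and let $x'\in R'$ be the image of $x\in X$. Then $R'/(0:_{R'}x')\in\mathcal G_{d-1}$.
\end{enumerate}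
\end{lemma}

\begin{proof}
(i) We induct on $d$. A quotient of $K$ or $0$ is $K$ or $0$. Let $d\ge1$, let $R'$ be a quotient of $R\in\mathcal G_d$, and let $X'$ be the image of a vertex set $X$; it spans $R'_1$. If $x'\in X'$ is the image of $x\in X$, then the image of $X\cap(0:_Rx)$ lies in $X'\cap(0:_{R'}x')$. So $R'/(X'\cap(0:_{R'}x'))$ is a quotient of $R/(X\cap(0:_Rx))\in\mathcal G_{d-1}$ and belongs to $\mathcal G_{d-1}$ by induction.

(ii) The surjection $R\to R'/(0:_{R'}x')$ sends $X\cap(0:_Rx)$ to zero. So its target is a quotient of $R/(X\cap(0:_Rx))\in\mathcal G_{d-1}$, and (i) applies.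
\end{proof}

Flag complexes give algebras in $\mathcal G_d$ because links of vertices are induced subcomplexes. Let $\Delta$ be flag, $v$ a vertex, $L$ the set of its neighbors, and $N$ the set of vertices $u\ne v$ not adjacent to $v$. Every face of $\operatorname{lk}v$ lies in $L$. Conversely, if $G\subseteq L$ is a face of $\Delta$, the vertices of $G\cup\{v\}$ are pairwise adjacent, so $G\cup\{v\}$ is a face. Therefore
\begin{equation}\label{eq:star}
\operatorname{lk}v=\Delta_L,\qquad K[\Delta]/(x_u:u\in N)=K[\Delta_{L\cup\{v\}}]=K[\operatorname{lk}v][x_v],
\end{equation}
the last equality because $\Delta_{L\cup\{v\}}$ is the cone over $\operatorname{lk}v$ with apex $v$. An induced subcomplex of a flag complex is flag, since its minimal non-faces are minimal non-faces of $\Delta$. So $\operatorname{lk}v$ is flag.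

\begin{example}\label{ex:squares}
If $\Delta$ is flag of dimension at most $d-1$, then $R=K[\Delta]/(x_v^2:v\in V)$ lies in $\mathcal G_d$, with the variables as vertex set. For $d=0$ we have $R=K$. For $d\ge1$, the variables annihilating $x_v$ include $x_v$ and the $x_u$ with $u\in N$, so by \eqref{eq:star} factoring them all out gives a quotient of $K[\operatorname{lk}v]/(x_u^2:u\in L)$. Since $\operatorname{lk}v$ is flag of dimension at most $d-2$, induction and Lemma~\ref{lem:quot}(i) apply.
\end{example}

In the Artinian reduction $x_v$ need not annihilate itself, and a parameter removes it instead. The index $d$ now counts linear forms, and neither the dimension of $\Delta$ nor the CM property enters.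

\begin{lemma}\label{lem:flag}
Let $\Delta$ be a flag complex and $\theta_1,\dots,\theta_d$ linear forms such that $R=K[\Delta]/(\theta_1,\dots,\theta_d)$ is finite-dimensional over $K$. Then $R\in\mathcal G_d$, and for $d\ge1$ the images of the variables form a vertex set.
\end{lemma}

\begin{proof}
We induct on $d$. If $d=0$, then $K[\Delta]$ is finite-dimensional. The powers of a variable are linearly independent in $K[\Delta]$, so $\Delta$ has no vertices and $R=K$.

Let $d\ge1$, let $X$ be the set of images of the variables, and let $v$ be a vertex, with $L$ and $N$ as above. Since $x_ux_v=0$ for $u\in N$, the algebra $R/(X\cap(0:_Rx_v))$ is a quotient of $S=R/(x_u:u\in N)$. By \eqref{eq:star},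
\[
S=K[\operatorname{lk}v][x_v]/(\bar\theta_1,\dots,\bar\theta_d),
\]
where $\bar\theta_i$ is obtained from $\theta_i$ by deleting the terms $x_u$, $u\in N$. As a quotient of $R$, the algebra $S$ is finite-dimensional. If no $\bar\theta_i$ involved $x_v$, then setting $x_u=0$ for all $u\in L$ would map $S$ onto $K[x_v]$, which is infinite-dimensional. So after renumbering $\bar\theta_d=\lambda x_v+\ell$ with $\lambda\in K\setminus\{0\}$ and $\ell$ a linear form in $K[\operatorname{lk}v]$. The substitution $x_v\mapsto-\ell/\lambda$ identifies $K[\operatorname{lk}v][x_v]/(\bar\theta_d)$ with $K[\operatorname{lk}v]$ and sends $\bar\theta_1,\dots,\bar\theta_{d-1}$ to linear forms $\theta_1',\dots,\theta_{d-1}'$. Thus $S\cong K[\operatorname{lk}v]/(\theta'_1,\dots,\theta'_{d-1})$ with $\operatorname{lk}v$ flag. By induction $S\in\mathcal G_{d-1}$, and Lemma~\ref{lem:quot}(i) gives $R/(X\cap(0:_Rx_v))\in\mathcal G_{d-1}$.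
\end{proof}

\section{Shadows of colored families}\label{sec:shadows}

To symmetrize in higher dimension we must place a model of each $C_j$ inside a model of $B$, knowing only inequalities between dimensions. For graphs this was easy, since a set of $c_j\le b$ vertices fits into a set of $b$ vertices. In general we use models that are initial segments of one linear order, so that smaller means contained.

Let $r\ge1$. A finite set $F\subset\mathbb N=\{1,2,\dots\}$ is \emph{$r$-admissible} if its elements are pairwise incongruent modulo $r$; in other words, its elements have different colors when $\mathbb N$ is colored by residues. Order the $r$-admissible $k$-sets \emph{colexicographically}: $F<G$ if $\max(F\triangle G)\in G$. In this order the subsets of $[n]=\{1,\dots,n\}$ come first, followed by the sets with largest element $n+1$, which are ordered as they are after removing $n+1$. For $0\le k\le r$ let $I_r(k,m)$ be the family of the first $m$ admissible $k$-sets (for $k=0$ only $m\le1$ occurs), and let $\binom nk_r$ be the number of $r$-admissible $k$-subsets of $[n]$. The \emph{shadow} $\partial\mathcal F$ of a family $\mathcal F$ of $k$-sets, $k\ge1$,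 is the family of $(k-1)$-sets contained in members of $\mathcal F$.

\begin{lemma}\label{lem:initial}
For $1\le k\le r$, the shadow $\partial I_r(k,m)$ is an initial segment of the $r$-admissible $(k-1)$-sets.
\end{lemma}

\begin{proof}
We induct on $k$, for all $r\ge k$ at once. For $m=0$ the shadow is empty, so let $m\ge1$. Let $n$ be maximal with $\binom nk_r\le m$ and put $q=m-\binom nk_r$. Since $\binom kk_r=1$, we have $n\ge k$. The family $I_r(k,m)$ consists of all admissible $k$-subsets of $[n]$ and the first $q$ of the sets $\{n+1\}\cup G$, where $G\subseteq[n]$ is an admissible $(k-1)$-set avoiding the residue class of $n+1$. By the maximality of $n$, the number $q$ is smaller than the number of such $G$.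

The set $[n]$ meets $\min(n,r)\ge k$ residue classes, so every admissible $(k-1)$-subset of $[n]$ extends to an admissible $k$-subset of $[n]$. Hence the members of $\partial I_r(k,m)$ not containing $n+1$ are exactly the admissible $(k-1)$-subsets of $[n]$. If $q=0$ there are no other members, and we are done. This covers $k=1$, where the only $G$ is $\emptyset$ and so $q<1$.

Let $q>0$, so $2\le k\le r$. Let $\varphi$ be the increasing bijection from the positive integers not congruent to $n+1$ onto $\mathbb N$. Any $r$ consecutive integers contain exactly one integer congruent to $n+1$. So $\varphi(a+r)=\varphi(a)+r-1$, and the remaining $r-1$ of any $r$ consecutive integers have consecutive images. Thus $a\equiv a'\pmod r$ if and only if $\varphi(a)\equiv\varphi(a')\pmod{r-1}$, and $\varphi$ is an order-preserving bijection from $r$-admissible sets avoiding the class of $n+1$ onto $(r-1)$-admissible sets. It maps the part of $[n]$ in its domain onto $[p]$ with $p=n-\lfloor n/r\rfloor$. The first $q$ sets $G$ therefore correspond to $I_{r-1}(k-1,q)$, and the members of $\partial I_r(k,m)$ containing $n+1$ are the sets $\{n+1\}\cup G'$ with $\varphi(G')\in\partial I_{r-1}(k-1,q)$.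 By induction the latter family is an initial segment, so these sets are the first among the admissible $(k-1)$-sets with largest element $n+1$. Together with the admissible $(k-1)$-subsets of $[n]$ they form an initial segment.
\end{proof}

Initial segments have the smallest possible shadows among colored families.

\begin{theorem}[Frankl--F\"uredi--Kalai \cite{FFK}; another proof is in \cite{London}]\label{thm:FFK}
Let $1\le k\le r$ and let $\mathcal F$ be a finite family of $k$-sets on a vertex set colored with $r$ colors, such that the elements of each member have distinct colors. Then $|\partial\mathcal F|\ge|\partial I_r(k,|\mathcal F|)|$.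
\end{theorem}

In \cite{FFK} the bound is the number $\binom{n_k}{k-1}_r+\binom{n_{k-1}}{k-2}_{r-1}+\cdots$ attached to the expansion $|\mathcal F|=\binom{n_k}{k}_r+\binom{n_{k-1}}{k-1}_{r-1}+\cdots$ with $n_{k-i}-\lfloor n_{k-i}/(r-i)\rfloor>n_{k-i-1}$. The two forms agree. Indeed, the proof of Lemma~\ref{lem:initial} gives $|\partial I_r(k,m)|=\binom n{k-1}_r+|\partial I_{r-1}(k-1,q)|$, the last term being absent for $q=0$, and it gives $q<\binom p{k-1}_{r-1}$ when $q>0$. Iterating yields the expansion, the condition on the $n_{k-i}$, and the bound.

For a sequence $H=(H_0,\dots,H_d)$ of nonnegative integers consider the \emph{shadow inequalities}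
\begin{equation}\label{eq:shadow}
|\partial I_d(k+1,H_{k+1})|\le H_k\qquad(0\le k\le d-1).
\end{equation}
For $d=2$ the admissible pairs are $12,23,14,34,25,45,\dots$ and $\binom n2_2=\lfloor n^2/4\rfloor$. The shadow of $I_2(2,m)$ is the set of vertices used, of size the least $n$ with $\lfloor n^2/4\rfloor\ge m$, so the case $k=1$ of \eqref{eq:shadow} says $H_2\le\lfloor H_1^2/4\rfloor$. Each inequality in \eqref{eq:shadow} involves only two consecutive entries, and yet together they produce a single complex.

\begin{lemma}\label{lem:compress}
If $H_0=1$ and $H$ satisfies \eqref{eq:shadow}, then $H$ is the $f$-vector ($f_{i-1}=H_i$) of a $d$-colorable complex.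
\end{lemma}

\begin{proof}
For $d=0$ take $\{\emptyset\}$. For $d\ge1$ let $\Gamma=\bigcup_{k=0}^dI_d(k,H_k)$. By Lemma~\ref{lem:initial} and \eqref{eq:shadow}, $\partial I_d(k+1,H_{k+1})$ is an initial segment of size at most $H_k$, so it is contained in $I_d(k,H_k)$. Thus $\Gamma$ is closed under taking subsets. It is colored by residues modulo $d$ and has $H_k$ faces of size $k$.
\end{proof}

For $d=2$ and $H=(1,5,4)$ this $\Gamma$ is the $4$-cycle with an isolated vertex from the introduction. This is why we apply the lemma to the $h$-vector and not to the $f$-vector.

\section{Hilbert functions in $\mathcal G_d$}\label{sec:hilbert}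

Symmetrization needs an element $x$ of largest degree, and there is now one notion of degree for each $k$, namely $H_{k+1}(xR)$. The maximizers can differ: in Example~\ref{ex:squares}, for the disjoint union of a $2$-simplex and a vertex $u$ joined to three others, only $x_u$ maximizes $H_2(xR)$, while $H_3(x_uR)=0$ is not maximal. So we cannot expect to build the colorable complex in one step. We fix $k$, symmetrize in degrees $k$ and $k+1$ only, and let Theorem~\ref{thm:FFK} convert the resulting family into the inequality \eqref{eq:shadow}, which no longer depends on $x$.

\begin{theorem}\label{thm:hilbert}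
Let $R\in\mathcal G_d$ and $H_i=H_i(R)$. Then $H_i=0$ for $i>d$, and the inequalities \eqref{eq:shadow} hold. Consequently, if $R\ne0$, then $(H_0,\dots,H_d)$ is the $f$-vector ($f_{i-1}=H_i$) of a $d$-colorable complex.
\end{theorem}

\begin{proof}
The last assertion follows from \eqref{eq:shadow} by Lemma~\ref{lem:compress}. We prove the rest by induction on $d$. If $R_1=0$, then $H_i=0$ for $i\ge1$ and the left sides of \eqref{eq:shadow} are zero; this includes the case $d=0$. So let $d\ge1$ and $R_1\ne0$. Then $H_0=1$, and a vertex set $X$ for $R$ is nonempty.

For $x\in X$ write $X\cap(0:_Rx)=\{w_1,\dots,w_s\}$ and form $Q_j$, $B$, $C_j$ as in Lemma~\ref{lem:decomp}. Then $B\in\mathcal G_{d-1}$ by Definition~\ref{def:G}, and $C_j\in\mathcal G_{d-1}$ by Lemma~\ref{lem:quot}(ii), since $w_j\in X$ and $Q_j$ is a quotient of $R$. The induction hypothesis applies to all of them.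

\emph{Vanishing.} If $i>d$, then $i-1>d-1$, so every term on the right of \eqref{eq:decomp} is zero and $H_i=0$.

\emph{The case $k=0$.} The shadow of a family of $1$-sets has at most the one member $\emptyset$, and $H_0=1$.

\emph{The key inequality.} Fix $k$ with $1\le k\le d-1$, and choose $x\in X$ with $H_{k+1}(xR)$ maximal. Put
\[
a=H_{k+1}(B),\qquad b=H_k(B),\qquad c_j=H_k(C_j),\qquad e_j=H_{k-1}(C_j),
\]
so that $H_{k+1}=a+\sum_jc_j$ and $H_k=b+\sum_je_j$ by \eqref{eq:decomp}. For every $j$,
\begin{equation}\label{eq:key}
c_j=H_{k+1}(w_jQ_j)\le H_{k+1}(w_jR)\le H_{k+1}(xR)=H_k\bigl(R/(0:_Rx)\bigr)\le H_k(B)=b.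
\end{equation}
The first inequality holds because $w_jR$ maps onto $w_jQ_j$, the second because $w_j\in X$ and $x$ is maximal, and the third because $w_1,\dots,w_s\in(0:_Rx)$, so that $R/(0:_Rx)$ is a quotient of $B$.

\emph{The symmetrized family.} The induction hypothesis gives
\begin{equation}\label{eq:ind}
|\partial I_{d-1}(k+1,a)|\le b,\qquad|\partial I_{d-1}(k,c_j)|\le e_j\quad(1\le j\le s).
\end{equation}
The second inequality is \eqref{eq:shadow} for $C_j$ with index $k-1\in\{0,\dots,d-2\}$. The first is \eqref{eq:shadow} for $B$ if $k+1\le d-1$; if $k+1=d$, then $a=H_d(B)=0$, and we read $I_{d-1}(d,0)$ as the empty family. Color $\mathbb N$ by residues modulo $d-1$, take new vertices $z_1,\dots,z_s$ of a $d$-th color, and let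
\[
\mathcal F=I_{d-1}(k+1,a)\ \cup\ \bigcup_{j=1}^s\bigl\{\{z_j\}\cup G: G\in I_{d-1}(k,c_j)\bigr\}.
\]
The members of $\mathcal F$ are $(k+1)$-sets with distinct colors, there are $d$ colors in all, and $|\mathcal F|=a+\sum_jc_j=H_{k+1}$.

\emph{Its shadow.} The members of $\partial\mathcal F$ that contain no $z_j$ form the family
\[
\partial I_{d-1}(k+1,a)\cup\bigcup_jI_{d-1}(k,c_j).
\]
By Lemma~\ref{lem:initial} this is a union of initial segments of the $(d-1)$-admissible $k$-sets, and each has at most $b$ members by \eqref{eq:ind} and \eqref{eq:key}. Initial segments of one order are nested, so the union has at most $b$ members. The members of $\partial\mathcal F$ that contain $z_j$ are the sets $\{z_j\}\cup G'$ with $G'\in\partial I_{d-1}(k,c_j)$, and there are at most $e_j$ of them by \eqref{eq:ind}. Hence $|\partial\mathcal F|\le b+\sum_je_j=H_k$. Theorem~\ref{thm:FFK}, applied with $d$ colors to sets of size $k+1\le d$, gives $|\partial I_d(k+1,H_{k+1})|\le|\partial\mathcal F|\le H_k$.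
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Extending the field, we may assume that $K$ is infinite. Choose an l.s.o.p.\ $\Theta$ and let $R=K[\Delta]/\Theta$. Since $\Delta$ is flag, $R\in\mathcal G_d$ by Lemma~\ref{lem:flag}. Since $\Delta$ is CM, $H_i(R)=h_i(\Delta)$ by Theorem~\ref{thm:RS}. By Theorem~\ref{thm:hilbert}, $h(\Delta)$ is the $f$-vector of a $d$-colorable complex $\Gamma$. Lemma~\ref{lem:lift} gives a $(d-1)$-dimensional balanced shellable complex $\Delta'$ with $h(\Delta')=h(\Delta)$, and hence $f(\Delta')=f(\Delta)$.
\end{proof}

Both hypotheses are needed. The boundary of a triangle is CM and not flag, and no bipartite graph has its $f$-vector $(1,3,3)$. Two disjoint edges form a flag complex that is not CM, and no connected graph has its $f$-vector $(1,4,2)$; here $h=(1,2,-1)$ is not a Hilbert function.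

\begin{remark}
Frohmader's theorem is also a case of Theorem~\ref{thm:hilbert}. If $\Delta$ is flag of dimension $d-1$, the algebra of Example~\ref{ex:squares} lies in $\mathcal G_d$ and has Hilbert function $f(\Delta)$. So $f(\Delta)$ is the $f$-vector of a $d$-colorable complex, which has dimension $d-1$ because $f_{d-1}\ne0$ and is therefore balanced.
\end{remark}

\section{A classification of the Hilbert functions}\label{sec:classification}

Lemma~\ref{lem:flag} does not use the CM property, and $\mathcal G_d$ is closed under quotients. So \eqref{eq:shadow} holds for all quotients of $K[\Delta]/\Theta$, with $\Delta$ an arbitrary $(d-1)$-dimensional flag complex. For that class the inequalities are sharp and complete.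

\begin{theorem}\label{thm:classification}
Fix $d\ge0$ and a sequence $H=(1,H_1,\dots,H_d)$ of nonnegative integers. The following are equivalent.
\begin{enumerate}
\item[(a)] $H$ is the Hilbert function of some nonzero $R\in\mathcal G_d$.
\item[(b)] $H$ is the Hilbert function of a nonzero quotient of $K[\Delta]/\Theta$, for some flag complex $\Delta$ of dimension $d-1$ (CM or not) and some l.s.o.p.\ $\Theta$.
\item[(c)] As in (b), with $\Delta$ in addition CM and balanced.
\item[(d)] $H$ satisfies the inequalities \eqref{eq:shadow}.
\item[(e)] $H$ is the $f$-vector of a $d$-colorable complex.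
\item[(f)] $H$ is the $h$-vector of a $(d-1)$-dimensional balanced CM complex.
\end{enumerate}
\end{theorem}

The link between colorings and flag complexes is one family of algebras. For disjoint finite sets $V_1,\dots,V_d$ with union $V$, let $\mathfrak m_i=(x_v:v\in V_i)$ and
\[
A(V_1,\dots,V_d)=K[x_v:v\in V]/(\mathfrak m_1^2+\dots+\mathfrak m_d^2).
\]
It has a basis of squarefree monomials, indexed by the subsets of $V$ with at most one element in each $V_i$; in particular it is finite-dimensional.

\begin{lemma}\label{lem:join}
There are a $(d-1)$-dimensional flag, balanced, shellable complex $\Sigma$ and an l.s.o.p.\ $\Theta$ of $K[\Sigma]$ with $K[\Sigma]/\Theta\cong A(V_1,\dots,V_d)$.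
\end{lemma}

\begin{proof}
Take new vertices $y_1,\dots,y_d$ and let $\Sigma$ consist of the sets with at most one element in each $V_i\cup\{y_i\}$. Its minimal non-faces are the pairs inside one $V_i\cup\{y_i\}$, so it is flag. It is the complex that the proof of Lemma~\ref{lem:lift} builds from the complex of all subsets of $V$ with at most one element in each $V_i$, so it is balanced, shellable and of dimension $d-1$. Write $y_i$ also for the variable of $y_i$, and let $\theta_i=y_i+\sum_{v\in V_i}x_v$. Eliminate $y_i=-\sum_{u\in V_i}x_u$. The relations $x_ux_v=0$ for distinct $u,v\in V_i$ remain, and modulo them the relation $x_vy_i=0$ becomes $x_v^2=0$ for $v\in V_i$. These relations generate $\mathfrak m_i^2$, so the quotient is $A(V_1,\dots,V_d)$. It is finite-dimensional, so $\Theta$ is an l.s.o.p.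
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
We prove (a)$\Rightarrow$(d)$\Rightarrow$(e)$\Rightarrow$(f)$\Rightarrow$(c)$\Rightarrow$(b)$\Rightarrow$(a). The first three implications are Theorem~\ref{thm:hilbert}, Lemma~\ref{lem:compress} and Lemma~\ref{lem:lift}. Statement (c) is a special case of (b), and (b)$\Rightarrow$(a) follows from Lemmas~\ref{lem:flag} and~\ref{lem:quot}(i).

For (f)$\Rightarrow$(c), let $\Delta$ be balanced and CM of dimension $d-1$, with color classes $V_1,\dots,V_d$. Put $\eta_i=\sum_{v\in V_i}x_v$ and $R=K[\Delta]/(\eta_1,\dots,\eta_d)$. Distinct vertices $u,v\in V_i$ are not adjacent, so $x_ux_v=0$, and then $x_v^2=x_v\eta_i=0$ in $R$. Hence $R$ is a quotient of $A(V_1,\dots,V_d)$. In particular $R$ is finite-dimensional, so $\eta_1,\dots,\eta_d$ is an l.s.o.p.\ of $K[\Delta]$, with no assumption on $K$, and $R$ has Hilbert function $h(\Delta)$ by Theorem~\ref{thm:RS}. By Lemma~\ref{lem:join}, $R$ is a nonzero quotient of $K[\Sigma]/\Theta$ with $\Sigma$ flag, balanced and CM of dimension $d-1$.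
\end{proof}

The implication (e)$\Rightarrow$(c) can also be seen directly. If $\Gamma$ has color classes $V_1,\dots,V_d$, then factoring out the monomials of the non-faces of $\Gamma$ from $A(V_1,\dots,V_d)$ leaves an algebra with the faces of $\Gamma$ as a basis.

\section{The converse}\label{sec:converse}

By Theorems~\ref{thm:main} and~\ref{thm:classification}, $h$-vectors of CM flag complexes satisfy \eqref{eq:shadow}, and every solution of \eqref{eq:shadow} with $H_0=1$ comes from a quotient of some $K[\Delta]/\Theta$ with $\Delta$ flag and CM. For $d\ge3$ the passage to a quotient cannot be avoided, because an ideal generated by quadrics is determined by its part of degree $2$.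

\begin{theorem}\label{thm:converse}
Every $f$-vector of a $(d-1)$-dimensional balanced CM complex is the $f$-vector of a CM flag complex if and only if $d\le2$.
\end{theorem}

\begin{proof}
Let $d\le2$. A minimal non-face with at least three elements contains three pairwise adjacent vertices, which need three colors. So every balanced complex of dimension $d-1\le1$ is itself flag.

Let $d\ge3$. The vector $(1,3,3,0,\dots,0)$ is the $f$-vector of the boundary of a triangle, which is $d$-colorable. By Lemma~\ref{lem:lift} it is the $h$-vector of a $(d-1)$-dimensional balanced CM complex $\Delta'$. Suppose that $f(\Delta)=f(\Delta')$ for a CM flag complex $\Delta$. Then $\dim\Delta=d-1$ and $h(\Delta)=(1,3,3,0,\dots,0)$, and $\Delta$ has $h_1+d=d+3$ vertices. We may take $K$ infinite and choose an l.s.o.p.\ $\Theta$. Since $(K[\Delta]/\Theta)_1$ has dimension $h_1=3$, the $d$ forms $\theta_i$ are linearly independent, and $P=K[x_v:v\in V]/\Theta$ is a polynomial ring in three variables. We have $K[\Delta]/\Theta\cong P/J$, where $J$, the image of $I_\Delta$, is generated by quadrics because $\Delta$ is flag. Now $\dim_KJ_2=\dim_KP_2-h_2=6-3=3$, so $J$ is generated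 by three quadrics. As $P/J$ is finite-dimensional, they form a regular sequence, and the Hilbert series of $P/J$ is $(1-t^2)^3/(1-t)^3=(1+t)^3$. This gives $h_3=1$, contradicting $h_3=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FFK}
P.~Frankl, Z.~F\"uredi, G.~Kalai, \emph{Shadows of colored complexes}, Math. Scand. 63 (1988), 169--178.

\bibitem{London}
E.~London, J. Graph Theory 18 (1994).

\bibitem{SF}
\emph{A special feature of quadratic monomial ideals},
\texttt{http://www.dima.unige.it/\allowbreak\%7Evarbaro/\allowbreak Cortona\%20-\%20Settembre\%202013.pdf}

\end{thebibliography}
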